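
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Inverse-free subreducts of representable lattice-ordered groups are not finitely axiomatizable over semilinear distributive $\ell$-monoids}


\begin{abstract}
Let $\mathcal V$ be the variety of distributive $\ell$-monoids generated by the inverse-free subreducts of representable $\ell$-groups. We prove that $\mathcal V$ cannot be axiomatized, relative to semilinear distributive $\ell$-monoids, by equations in a bounded number of variables; in particular it is not finitely axiomatizable. For each $m\ge 3$ we construct a finite commutative totally ordered monoid $M_m$ that violates an inequation $E_m$ valid in all totally ordered groups, although every subalgebra of $M_m$ with fewer than $m/3$ generators is an order-preserving homomorphic image of a submonoid of a totally ordered abelian group. The same monoids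 exclude relative axiomatization by a first-order sentence, and they yield $2^{\aleph_0}$ varieties between $\mathcal V$ and the variety of semilinear distributive $\ell$-monoids.
\end{abstract}

\section{The question and the results}

An \emph{$\ell$-group} is an algebra $(G,\wedge,\vee,\cdot,{}^{-1},e)$ such that $(G,\cdot,{}^{-1},e)$ is a group, $(G,\wedge,\vee)$ is a lattice, and multiplication preserves the lattice order on both sides. It is \emph{representable} if it is a subdirect product of totally ordered groups, that is, a subalgebra of a product of totally ordered groups that projects onto each factor. If we forget the inverse, we are left with a \emph{distributive $\ell$-monoid} (DLM): an algebra $(M,\wedge,\vee,\cdot,e)$ such that $(M,\cdot,e)$ is a monoid, $(M,\wedge,\vee)$ is a distributive lattice, and multiplication distributes over both $\wedge$ and $\vee$ on both sides. A DLM is \emph{semilinear} if it is a subdirect product of totally ordered DLMs. It is known that the semilinear DLMs form a variety, axiomatized relative to DLMs by the single equation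
\[
z_1xz_2\wedge w_1yw_2\ \le\ z_1yz_2\vee w_1xw_2 .
\]
As usual, $s\le t$ abbreviates the equation $s\wedge t=s$.

An \emph{inverse-free subreduct} of an $\ell$-group $G$ is a subalgebra of the reduct $(G,\wedge,\vee,\cdot,e)$. If $G$ is representable, such a subreduct sits in a product of chains, so it is a semilinear DLM. Which semilinear DLMs, and in particular which totally ordered monoids, arise from totally ordered groups in this way? Subreducts of groups are cancellative, but cancellation is not an equation, and it is lost under homomorphic images: the two-element chain $\{0<e\}$ with $0\cdot 0=0$ is not cancellative, yet it is the image of the submonoid $\{0,-1,-2,\dots\}$ of $\mathbb Z$ under the monotone homomorphism that sends $0$ to $e$ and every negative number to $0$. So the natural question concerns equations. Let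
\begin{itemize}
\item $\mathcal V$ be the variety of DLMs generated by the inverse-free subreducts of representable $\ell$-groups;
\item $\mathcal A\subseteq\mathcal V$ be the variety of DLMs generated by the inverse-free reducts of totally ordered \emph{abelian} groups.
\end{itemize}
Totally ordered groups are representable, every representable $\ell$-group is a subalgebra of a product of totally ordered groups, and equations pass to products and subalgebras. So an equation in the language of DLMs holds in $\mathcal V$ if and only if it holds in all totally ordered groups. It is known that not every semilinear DLM belongs to $\mathcal V$. How many equations must one add to those of semilinear DLMs to obtain $\mathcal V$? The following was proposed in \cite{LGM}.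

\begin{conjecture}\label{conj}
The variety $\mathcal V$ is not finitely axiomatizable relative to the variety of semilinear DLMs.
\end{conjecture}

We prove it. For $n\ge1$, with indices in $\mathbb Z_n=\mathbb Z/n\mathbb Z$, let $E_n$ be the following inequation in the $3n$ variables $x_k,y_k,z_k$:
\[
E_n:\qquad \bigwedge_{k\in\mathbb Z_n}\bigl(z_kx_ky_{k+1}\wedge z_ky_{k+1}x_k\bigr)\ \le\ \bigvee_{k\in\mathbb Z_n}\bigl(z_kx_{k+1}y_k\vee z_ky_kx_{k+1}\bigr).
\]

\begin{theorem}\label{thmA}
For each $m\ge3$ there is a finite commutative totally ordered monoid $M_m$, with $e$ as least element, such that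
\begin{enumerate}
\item[(1)] $E_m$ holds in every totally ordered group (hence in $\mathcal V$) but fails in $M_m$;
\item[(2)] if $3n<m$, then every $n$-generated subalgebra of $M_m$ belongs to $\mathcal A\subseteq\mathcal V$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{corB}
The variety $\mathcal V$ is not axiomatizable relative to semilinear DLMs by finitely many equations, nor by any set of equations using a bounded number of variables. In particular, Conjecture~\ref{conj} is true.
\end{corollary}

The monoids $M_m$, constructed in Section~\ref{sec:monoids}, give more.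

\begin{theorem}\label{thmC}
Let $\mathcal K$ be a class with $\mathcal A\subseteq\mathcal K\subseteq\mathcal V$ or, more generally, a class of DLMs with $\mathcal A\subseteq\mathcal K$ such that $\mathcal K\models E_m$ for infinitely many $m$. Let $\mathcal S$ be any class of DLMs that contains all $M_m$, for example the semilinear DLMs, the commutative semilinear DLMs, or the commutative totally ordered monoids. Then there is no first-order sentence $\varphi$ with $\mathcal K=\{M\in\mathcal S: M\models\varphi\}$.
\end{theorem}

\begin{theorem}\label{thmD}
For $m\ge5$ and $n\ge1$, we have $M_m\models E_n$ if and only if $m\nmid n$. Consequently the inequations $E_p$ with $p\ge5$ prime are mutually independent over commutative semilinear DLMs. There are exactly $2^{\aleph_0}$ varieties between $\mathcal V$ and the variety of semilinear DLMs, and exactly $2^{\aleph_0}$ varieties between $\mathcal A$ and the variety of commutative semilinear DLMs.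
\end{theorem}

Two facts are used throughout. A monoid with a total order preserved by multiplication on both sides is a DLM, because a monotone map on a chain preserves $\wedge$ and $\vee$; being a chain, it is semilinear. For the same reason, a monotone monoid homomorphism between two such monoids is a DLM homomorphism. Also, a submonoid of such a monoid is a subalgebra, since in a chain $\wedge$ and $\vee$ return one of their arguments.

\section{Ratios around a cycle}\label{sec:En}

In a totally ordered \emph{abelian} group the meaning of $E_n$ is plain. Write the group additively and put $r_k=x_k-y_k$. If $E_n$ fails, then $z_k+x_k+y_{k+1}>z_k+x_{k+1}+y_k$ for each $k$, that is, $r_k>r_{k+1}$ for all $k\in\mathbb Z_n$. A strict descent cannot close up around a cycle, so $E_n$ holds. Without commutativity there are two ratios, a left one and a right one, and this is why each product in $E_n$ appears in two orders.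

\begin{proposition}\label{prop:valid}
For every $n\ge1$, the inequation $E_n$ holds in every totally ordered group, hence in $\mathcal V$.
\end{proposition}

\begin{proof}
Suppose $E_n$ fails in a totally ordered group at some $x_k,y_k,z_k$. Then every term of the meet is strictly greater than every term of the join. In particular, for every $k\in\mathbb Z_n$,
\[
z_kx_ky_{k+1}>z_ky_kx_{k+1},\qquad z_ky_{k+1}x_k>z_kx_{k+1}y_k .
\]
Cancel $z_k$. Multiply the first inequality by $y_k^{-1}$ on the left and by $y_{k+1}^{-1}$ on the right, and the second by $y_{k+1}^{-1}$ on the left and by $y_k^{-1}$ on the right: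
\[
y_k^{-1}x_k>x_{k+1}y_{k+1}^{-1},\qquad x_ky_k^{-1}>y_{k+1}^{-1}x_{k+1}.
\]
With $L_k=y_k^{-1}x_k$ and $R_k=x_ky_k^{-1}$ this says $L_k>R_{k+1}$ and $R_k>L_{k+1}$ for all $k$. Hence $L_k>L_{k+2}$ for all $k$, and $n$ steps give $L_0>L_{2n}=L_0$, a contradiction.
\end{proof}

\begin{remark}\label{rem:z}
The variables $z_k$ are redundant in a group, but not in a monoid. The inequation obtained from $E_n$ by deleting them holds in every totally ordered monoid: choose $k$ so that $x_{k+2}$ is the largest of the $x$'s; then $x_ky_{k+1}\le x_{k+2}y_{k+1}$, where the left side is a term of the meet and the right side is a term of the join (with index $k+1$). The $z_k$ give each comparison its own context and so block this argument.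

Nor can short cycles help. In $E_1$ the meet and the join have the same two terms, so $E_1$ holds in every DLM. The inequation $E_2$ holds in every totally ordered monoid: if $x_0y_1\le y_0x_1$, then $z_0x_0y_1\le z_0y_0x_1$, and otherwise $z_1y_0x_1\le z_1x_0y_1$; in either case a term of the meet lies below a term of the join. So the first interesting length is $3$.
\end{remark}

\section{The monoids $M_m$}\label{sec:monoids}

\subsection{The cycle of length three}\label{subsec:three}

A commutative chain that violates $E_3$ must contain elements $a_i,b_i,c_i$ $(i\in\mathbb Z_3)$ such that each of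
\[
h_0=a_0b_1c_0,\quad h_1=a_1b_2c_1,\quad h_2=a_2b_0c_2
\]
is strictly greater than each of
\[
l_0=a_1b_0c_0,\quad l_1=a_2b_1c_1,\quad l_2=a_0b_2c_2 .
\]
As words, $h_0h_1h_2$ and $l_0l_1l_2$ are equal: each is the product of all nine letters. Therefore no homomorphism $d$ into a totally ordered abelian group can satisfy $d(h_i)>d(l_j)$ for all $i,j$; the sums of the three values on the two sides agree. But we can come close. Let
\[
d(a_i)=0,\qquad d(b_s)=s,\qquad d(c_s)=-s\qquad(s=0,1,2).
\]
Then $d(l_0)=d(l_1)=d(l_2)=0$, while
\[
d(h_0)=1,\qquad d(h_1)=1,\qquad d(h_2)=0-2=-2 .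
\]
The whole obstruction sits at the single word $h_2$, where the cycle $0,1,2$ is closed up, and by rotating the definition of $d$ we may move it to any $h_i$ we like.

This suggests the plan for a general cycle length $m$. First build a chain in which \emph{all} $h_i$ exceed \emph{all} $l_j$; such a chain violates $E_m$. Arrange that all comparisons, except a few between short words, are decided by a weight in a totally ordered group. In a subalgebra with few generators, those generators that take part in the exceptional comparisons miss some index $k$; cut the cycle at $k$, and use the rotated $d$ to represent the subalgebra by a group.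

\subsection{The construction}

Fix $m\ge3$; indices of letters are in $\mathbb Z_m$. Let $\Phi$ be the free commutative monoid, with identity $1$, on the $3m$ letters $a_i,b_i,c_i$. Its elements are called words. The \emph{type} of a word $u$ is $(\alpha,\beta,\gamma)$, where $\alpha,\beta,\gamma$ are its numbers of $a$-, $b$- and $c$-letters, and its degree is $\alpha+\beta+\gamma$. For single letters we simply say that $a_i$, $b_i$, $c_i$ have type $a$, $b$, $c$. Put
\[
h_i=a_ib_{i+1}c_i,\qquad l_i=a_{i+1}b_ic_i,\qquad H=\{h_i:i\in\mathbb Z_m\}.
\]

To put the $h_i$ above the $l_j$, we take a set $U$ of ``large'' words that contains all $h_i$ and no $l_j$, and we compare words by the contexts that make them large: $x\preceq y$ if $xz\in U$ implies $yz\in U$ for all $z$. Such a relation is always a preorder compatible with multiplication. The difficulty is that it must be \emph{total}. If, for example, $U$ contained of the words of degree $3$ just those in $H$, then $a_0$ and $a_1$ would be incomparable, since $b_1c_0$ makes $a_0$ large and not $a_1$, and $b_2c_1$ makes $a_1$ large and not $a_0$. We therefore use a weight in a totally ordered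 group that decides most comparisons, such as the one between $a_0$ and $a_1$. The weight must not separate the $h_i$ from the $l_j$: since $\prod h_i=\prod l_j$, a group-valued weight with $w(l_j)\le w(h_i)$ for all $i,j$ is constant on these words. The following weight meets both demands.

Let $\varepsilon_i$ $(i\in\mathbb Z_m)$ be the standard basis of $\mathbb Z^m$, and let $\tau:\Phi\to\mathbb Z^m$ be the homomorphism with
\[
\tau(a_i)=\tau(b_i)=\varepsilon_i,\qquad \tau(c_i)=-\varepsilon_i-\varepsilon_{i+1}.
\]
Let $\Gamma=\mathbb Z^{3+m}$ with the lexicographic order (for some fixed ordering of the last $m$ coordinates), a totally ordered abelian group, and let $w:\Phi\to\Gamma$ be the homomorphism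
\[
w(u)=(\alpha+\beta+\gamma,\ \alpha,\ \beta,\ \tau(u)).
\]
So $w(u)=w(v)$ if and only if $u$ and $v$ have the same type and $\tau(u)=\tau(v)$. All $h_i$ and $l_i$ have weight $W=(3,1,1,0,\dots,0)$. Finally put
\[
U=\{u\in\Phi:w(u)>W\}\cup H,\qquad
x\preceq y\iff\forall z\in\Phi\ (xz\in U\Rightarrow yz\in U),
\]
and $Z_x=\{z\in\Phi:xz\in H\}$.

\subsection{Ties and critical pairs}

Comparisons between words of different weight are settled by $w$. It remains to understand ties, and for this we need two facts about the words $h_i,l_j$. The assumption $m\ge3$ enters in the first one. Put $\delta(a)=1$, $\delta(b)=-1$, $\delta(c)=0$.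

\begin{lemma}\label{lem:letters}
\begin{enumerate}
\item[(a)] A letter of type $\theta\in\{a,b,c\}$ that divides both $h_i$ and $l_j$ exists if and only if $i=j+\delta(\theta)$ in $\mathbb Z_m$. Hence a common divisor of $h_i$ and $l_j$ has degree at most $1$; in particular no $l_j$ lies in $H$.
\item[(b)] The words of weight $W$ are exactly the $h_r$ and the $l_r$ with $r\in\mathbb Z_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $a$-letters of $h_i=a_ib_{i+1}c_i$ and $l_j=a_{j+1}b_jc_j$ agree iff $i=j+1$, the $b$-letters iff $i+1=j$, and the $c$-letters iff $i=j$. As $m\ge3$, the elements $1,-1,0$ of $\mathbb Z_m$ are distinct, so at most one of these happens. Since $h_i$ contains just one letter of each type, a common divisor of degree at least $2$ would contain common letters of two different types.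

(b) We have seen that all $h_r$ and $l_r$ have weight $W$. Conversely, a word of weight $W$ has type $(1,1,1)$, so it is $a_pb_qc_r$ with $\varepsilon_p+\varepsilon_q=\varepsilon_r+\varepsilon_{r+1}$. Thus $\{p,q\}=\{r,r+1\}$, and the word is $h_r$ or $l_r$.
\end{proof}

\begin{definition}
A pair $(u,v)$ of words is \emph{critical} if there are $t\in\Phi$ and $i,j\in\mathbb Z_m$ with $ut=l_j$ and $vt=h_i$.
\end{definition}

If $(u,v)$ is critical, then $w(u)=W-w(t)=w(v)$. By Lemma~\ref{lem:letters}(a), $t$ is $1$ or a single letter. For $t=1$ the critical pairs are the $(l_j,h_i)$. For $t=c_i$, $t=b_{i+1}$ and $t=a_i$ they are, respectively,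
\[
(a_{i+1}b_i,\ a_ib_{i+1}),\qquad (a_{i+2}c_{i+1},\ a_ic_i),\qquad (b_{i-1}c_{i-1},\ b_{i+1}c_i).
\]

\begin{lemma}\label{lem:critical}
Let $w(u)=w(v)$. If $Z_v\not\subseteq Z_u$, then $(u,v)$ is critical. If $(u,v)$ is critical, then $Z_u=\emptyset$. Consequently $Z_u$ and $Z_v$ are always comparable under inclusion.
\end{lemma}

\begin{proof}
Let $z\in Z_v\setminus Z_u$. Then $vz=h_i$ for some $i$, and $uz$ has weight $w(vz)=W$ but is not in $H$. By Lemma~\ref{lem:letters}(b), $uz=l_j$ for some $j$, so $(u,v)$ is critical.

Now let $ut=l_j$, $vt=h_i$, and suppose that $u$ divides some $h_r$. Then $u$ divides $h_r$ and $l_j$, and $t$ divides $h_i$ and $l_j$, so both have degree at most $1$ by Lemma~\ref{lem:letters}(a). But their degrees add up to $3$, a contradiction. Hence $Z_u=\emptyset$.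

If $Z_v\not\subseteq Z_u$, the two parts give $Z_u=\emptyset\subseteq Z_v$.
\end{proof}

\begin{lemma}\label{lem:preorder}
\begin{enumerate}
\item[(a)] If $w(x)<w(y)$, then $x\preceq y$.
\item[(b)] If $w(x)=w(y)$, then $x\preceq y$ if and only if $Z_x\subseteq Z_y$.
\item[(c)] The relation $\preceq$ is a total preorder compatible with multiplication.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $xz\in U$, then $w(xz)\ge W$, so $w(yz)>w(xz)\ge W$ and $yz\in U$.

(b) Let $z\in\Phi$; then $w(xz)=w(yz)$. If this weight is $>W$, both $xz$ and $yz$ are in $U$; if it is $<W$, neither is. If it equals $W$, then $xz\in U$ iff $z\in Z_x$, and $yz\in U$ iff $z\in Z_y$. Every $z\in Z_x\cup Z_y$ falls under the last case, so $x\preceq y$ iff $Z_x\subseteq Z_y$.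

(c) Reflexivity and transitivity are immediate. If $x\preceq y$ and $xtz\in U$, then $ytz\in U$, so $xt\preceq yt$. Totality follows from (a), (b) and the last statement of Lemma~\ref{lem:critical}.
\end{proof}

Let $x\approx y$ mean $x\preceq y$ and $y\preceq x$. By Lemma~\ref{lem:preorder}(c) this is a congruence of $\Phi$, and
\[
M_m=\Phi/{\approx},\qquad [x]\le[y]\iff x\preceq y,
\]
is a commutative totally ordered monoid.

\begin{proposition}\label{prop:Mm}
The monoid $M_m$ is finite and has $e=[1]$ as least element. Moreover, $[l_j]<[h_i]$ for all $i,j\in\mathbb Z_m$, and for all $u,v\in\Phi$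
\begin{equation}\label{eq:star}
[u]<[v]\quad\Longrightarrow\quad w(u)<w(v)\ \text{ or }\ (u,v)\text{ is a critical pair}.
\end{equation}
In either case $w(u)\le w(v)$.
\end{proposition}

\begin{proof}
A word of degree at least $4$ has weight $>W$, and so have all its multiples. Hence all such words lie in one class, and there are only finitely many words of degree at most $3$. If $x\ne1$, then the degree of $x$ is positive, so $w(1)=0<w(x)$ and $1\preceq x$. Next, $h_i\in U$ but $l_j\notin U$, because $w(l_j)=W$ and $l_j\notin H$. Taking $z=1$ in the definition of $\preceq$ shows $h_i\not\preceq l_j$, that is, $[l_j]<[h_i]$.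

Finally let $[u]<[v]$, so $v\not\preceq u$. Then $w(v)<w(u)$ is impossible by Lemma~\ref{lem:preorder}(a). If $w(u)=w(v)$, then $Z_v\not\subseteq Z_u$ by Lemma~\ref{lem:preorder}(b), and $(u,v)$ is critical by Lemma~\ref{lem:critical}. Critical pairs have equal weights.
\end{proof}

For $m=3$ we see the impossible cycle of ratios directly. The words $a_0b_1$ and $a_1b_0$ have equal weight, $Z_{a_0b_1}=\{c_0\}$ and $Z_{a_1b_0}=\emptyset$, so $[a_1b_0]<[a_0b_1]$; rotating, $[a_2b_1]<[a_1b_2]$ and $[a_0b_2]<[a_2b_0]$. In an ordered abelian group, multiplying these three inequalities would give the absurdity that an element is strictly less than itself. In $M_3$ strictness is lost: both products are the top class, which contains all words of degree at least $4$.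

\section{Cutting the cycle: proof of Theorem~\ref{thmA}}\label{sec:cut}

By Proposition~\ref{prop:Mm}, $M_m$ is finite with $e$ as least element. It remains to prove (1) and (2).

\begin{proof}[Proof of Theorem~\ref{thmA}(1)]
Validity in totally ordered groups and in $\mathcal V$ is Proposition~\ref{prop:valid}. In $M_m$ put $x_k=[a_k]$, $y_k=[b_k]$, $z_k=[c_k]$. By commutativity the left side of $E_m$ is $\bigwedge_k[h_k]$ and the right side is $\bigvee_k[l_k]$. By Proposition~\ref{prop:Mm} every $[h_i]$ is strictly greater than every $[l_j]$. In a chain, a finite meet or join is one of its terms, so the left side is strictly greater than the right side.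
\end{proof}

For part (2) we rotate the homomorphism $d$ of Section~\ref{subsec:three}. For $k\in\mathbb Z_m$ let $d_k:\Phi\to\mathbb Z$ be the homomorphism with
\[
d_k(a_i)=0\ (i\in\mathbb Z_m),\qquad d_k(b_{k+s})=s,\qquad d_k(c_{k+s})=-s\qquad(0\le s\le m-1).
\]

\begin{lemma}\label{lem:cut}
If $(u,v)$ is a critical pair and no letter of index $k$ occurs in $u$ or $v$, then $d_k(v)=d_k(u)+1$.
\end{lemma}

\begin{proof}
Let $ut=l_j$ and $vt=h_i$. We first show that $i\ne k-1$. Suppose $i=k-1$. Then $b_k$ divides $h_{k-1}=vt$ but not $v$, so $b_k$ divides $t$; as $t$ has degree at most $1$, $t=b_k$. Since $t$ divides $l_j$, we get $j=k$ and $u=a_{k+1}c_k$, in which the index $k$ occurs, contrary to assumption.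

So we can write $i=k+s$ with $0\le s\le m-2$. Then $i+1=k+(s+1)$ with $s+1\le m-1$, and $d_k(h_i)=d_k(b_{i+1})+d_k(c_i)=(s+1)-s=1$. Moreover $d_k(l_j)=d_k(b_j)+d_k(c_j)=0$. Thus
\[
d_k(v)-d_k(u)=d_k(h_i)-d_k(l_j)=1 . \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}(2)]
Let $3n<m$, and let $N$ be the subalgebra generated by $[X_1],\dots,[X_n]$ with $X_r\in\Phi$. Let $\Phi'\subseteq\Phi$ be the submonoid generated by $X_1,\dots,X_n$. As $M_m$ is a chain, $N=\{[u]:u\in\Phi'\}$.

\emph{Finding an unseen index.} Call a word \emph{small} if its type is at most $(1,1,1)$ coordinatewise. The small ones among $X_1,\dots,X_n$ contain at most $3n<m$ letters altogether, so there is $k\in\mathbb Z_m$ such that no letter of index $k$ occurs in a small $X_r$. Let $(u,v)$ be a critical pair with $u,v\in\Phi'$. Both words are small, since they divide some $l_j$ and some $h_i$, respectively. If a product of $X_r$'s is small, then so is each factor; hence $u$ and $v$ are products of small $X_r$'s, and no letter of index $k$ occurs in them.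

\emph{Representation by a group.} Let $T=\Gamma\times\mathbb Z$ with the lexicographic order (compare in $\Gamma$ first), a totally ordered abelian group, and let $g:\Phi'\to T$ be the monoid homomorphism $g(u)=(w(u),d_k(u))$. If $u,v\in\Phi'$ and $[u]<[v]$, then by \eqref{eq:star} either $w(u)<w(v)$, or $(u,v)$ is critical, in which case $w(u)=w(v)$ and $d_k(u)<d_k(v)$ by Lemma~\ref{lem:cut}. In both cases $g(u)<g(v)$. Contrapositively,
\[
g(v)\le g(u)\ \Longrightarrow\ [v]\le[u]\qquad(u,v\in\Phi').
\]
Hence $g(u)\mapsto[u]$ is a well-defined monotone map from the submonoid $g(\Phi')$ of $T$ onto $N$, and it is a monoid homomorphism because $g$ is one. So $N$ is a homomorphic image, as a DLM, of an inverse-free subreduct of the totally ordered abelian group $T$, and $N\in\mathcal A\subseteq\mathcal V$.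
\end{proof}

Some bound on $n$ in terms of $m$ is necessary in (2): $M_m$ itself is generated by the classes of its $3m$ letters, and it is not in $\mathcal V$.

\section{Non-axiomatizability}

\begin{proof}[Proof of Corollary~\ref{corB}]
Suppose that a set $\Sigma$ of equations, each in at most $n$ variables, axiomatizes $\mathcal V$ relative to semilinear DLMs; a finite $\Sigma$ always has such a bound $n$. Choose $m\ge3$ with $m>3n$. An equation in at most $n$ variables holds in $M_m$ if it holds in all $n$-generated subalgebras of $M_m$. These lie in $\mathcal V$ by Theorem~\ref{thmA}(2) and so satisfy $\Sigma$; hence $M_m\models\Sigma$. As $M_m$ is totally ordered, it is semilinear, so $M_m\in\mathcal V$. But $E_m$ holds in $\mathcal V$ and fails in $M_m$, a contradiction.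
\end{proof}

For first-order sentences we replace the single monoid $M_m$ by a limit of infinitely many of them. Recall \L o\'s's theorem: a first-order sentence $\psi$ holds in an ultraproduct of structures $(M_m)_{m\in I}$ if and only if the set of $m\in I$ with $M_m\models\psi$ belongs to the ultrafilter. If the ultrafilter is nonprincipal, it contains all cofinite subsets of $I$.

\begin{proof}[Proof of Theorem~\ref{thmC}]
Let $I$ be an infinite set of integers $m\ge3$ with $\mathcal K\models E_m$; if $\mathcal K\subseteq\mathcal V$, take all $m\ge3$. Suppose $\mathcal K=\{M\in\mathcal S:M\models\varphi\}$. For $m\in I$ the inequation $E_m$ fails in $M_m$, so $M_m\in\mathcal S\setminus\mathcal K$ and $M_m\models\neg\varphi$. Let $M^*$ be a nonprincipal ultraproduct of $(M_m)_{m\in I}$. Then $M^*\models\neg\varphi$ by \L o\'s's theorem. On the other hand, by Theorem~\ref{thmA}(2) each equation in $n$ variables that is valid in $\mathcal A$ holds in $M_m$ for all $m\in I$ with $m>3n$, that is, for all but finitely many $m\in I$; hence it holds in $M^*$. So $M^*\in\mathcal A\subseteq\mathcal K$ and $M^*\models\varphi$, a contradiction.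
\end{proof}

\section{Which $E_n$ hold in $M_m$}

It remains to prove Theorem~\ref{thmD}. Going around the cycle $\mathbb Z_m$ several times gives a failure of $E_n$ in $M_m$ whenever $m\mid n$. We show that for $m\ge5$ a failure of $E_n$ can arise in no other way. Comparing weights and using \eqref{eq:star}, we see that a failure consists of critical pairs; these must be of the form $(l_j,h_i)$, and reading off the indices $i$ gives a closed walk of length $n$ on $\mathbb Z_m$ that always steps in the same direction.

\begin{proof}[Proof of Theorem~\ref{thmD}]
Let $m\ge5$. If $m\mid n$, then reduction modulo $m$ is a well-defined map $\mathbb Z_n\to\mathbb Z_m$ that commutes with adding $1$. Put $x_k=[a_{k\bmod m}]$, $y_k=[b_{k\bmod m}]$, $z_k=[c_{k\bmod m}]$ for $k\in\mathbb Z_n$. The terms in the meet of $E_n$ are the $[h_i]$ and those in the join are the $[l_j]$, so $E_n$ fails by Proposition~\ref{prop:Mm}.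

Conversely, suppose $E_n$ fails in $M_m$ at $z_k=[s_k]$, $x_k=[u_k]$, $y_k=[v_k]$ $(k\in\mathbb Z_n)$. Put
\[
p_k=s_ku_kv_{k+1},\qquad q_k=s_ku_{k+1}v_k .
\]

\medskip\noindent\emph{All $(q_j,p_k)$ are critical pairs, of one common weight.} Since $M_m$ is a commutative chain, $[q_j]<[p_k]$ for all $j,k$, so $w(q_j)\le w(p_k)$ by Proposition~\ref{prop:Mm}. The products $\prod_kp_k$ and $\prod_kq_k$ are the same word $\prod_ks_ku_kv_k$, so $\sum_kw(p_k)=\sum_kw(q_k)$. Together with $w(q_k)\le w(p_k)$ this gives $w(p_k)=w(q_k)$ for each $k$. Then $w(p_k)\ge w(q_j)=w(p_j)$ for all $j,k$, so all these weights are equal, and \eqref{eq:star} shows that every $(q_j,p_k)$ is critical. We also note that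
\begin{equation}\label{eq:div}
s_k\mid p_k,\,q_k;\qquad u_k\mid p_k,\,q_{k-1};\qquad v_k\mid p_{k-1},\,q_k .
\end{equation}

\medskip\noindent\emph{The pairs are of the form $(l_j,h_i)$.} Otherwise the common weight has degree $2$, and for each pair $(q_j,p_k)$ there is a letter $t$ with $q_jt=l_{j'}$ and $p_kt=h_{i'}$ for some $i',j'$, so the common weight is $W-w(t)$. Distinct letters have distinct weights: their types differ, or they are separated by $\tau$, because $\varepsilon_i$ determines $i$ and, as $m\ge3$, $\varepsilon_i+\varepsilon_{i+1}$ determines $i$. So $t$ is the same for all pairs. Each letter divides exactly one of the words $h_i$ and exactly one of the words $l_j$. Hence there are $i$ and $j$, depending only on $t$, such that all $p_k$ are equal to the word $p$ with $pt=h_i$, and all $q_k$ to the word $q$ with $qt=l_j$. Since $h_i$ and $l_j$ have no repeated letters and share only the letter $t$, the words $p$ and $q$ have no common letter. By \eqref{eq:div} all $s_k,u_k,v_k$ equal $1$, so $p=1$, a contradiction.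

\medskip\noindent\emph{All $s_k,u_k,v_k$ are letters.} We now have $p_k=h_{f(k)}$ and $q_k=l_{g(k)}$ for functions $f,g:\mathbb Z_n\to\mathbb Z_m$. By \eqref{eq:div} and Lemma~\ref{lem:letters}(a), each $s_k,u_k,v_k$ has degree at most $1$. As $p_k=s_ku_kv_{k+1}$ has degree $3$, each of them is a single letter. Let $\sigma_k,\theta_k,\phi_k\in\{a,b,c\}$ be the types of $s_k,u_k,v_k$. Lemma~\ref{lem:letters}(a) turns \eqref{eq:div} into the equations in $\mathbb Z_m$
\[
f(k)=g(k)+\delta(\sigma_k),\qquad f(k)=g(k-1)+\delta(\theta_k),\qquad f(k-1)=g(k)+\delta(\phi_k).
\]
Subtract $f(k-1)=g(k-1)+\delta(\sigma_{k-1})$ from the second, and the third from the first: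
\begin{equation}\label{eq:step}
f(k)-f(k-1)=\delta(\theta_k)-\delta(\sigma_{k-1})=\delta(\sigma_k)-\delta(\phi_k).
\end{equation}

\medskip\noindent\emph{A dichotomy.} The words $p_k=s_ku_kv_{k+1}$ and $q_k=s_ku_{k+1}v_k$ have type $(1,1,1)$, so
\begin{equation}\label{eq:types}
\{\theta_k,\phi_{k+1}\}=\{\theta_{k+1},\phi_k\}=\{a,b,c\}\setminus\{\sigma_k\},
\end{equation}
with $\theta_k\ne\phi_{k+1}$ and $\theta_{k+1}\ne\phi_k$. Hence for each $k$ either
\begin{enumerate}
\item[(i)] $\theta_k=\theta_{k+1}$ and $\phi_k=\phi_{k+1}$, or
\item[(ii)] $\theta_k=\phi_k$ and $\theta_{k+1}=\phi_{k+1}$.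
\end{enumerate}
If $\theta_k=\phi_k$ for some $k$, then (i) is impossible for this $k$, as it would give $\phi_{k+1}=\phi_k=\theta_k$. So (ii) holds and $\theta_{k+1}=\phi_{k+1}$. Going around $\mathbb Z_n$, we see that $\theta_k=\phi_k$ holds for all $k$ or for no $k$.

\medskip\noindent\emph{Case 1: $\theta_k\ne\phi_k$ for all $k$.} Then (i) holds for all $k$, so $\theta_k=\theta$ and $\phi_k=\phi$ are constant, and by \eqref{eq:types} so is $\sigma_k=\sigma$, with $\{\theta,\phi,\sigma\}=\{a,b,c\}$. By \eqref{eq:step}, $\delta(\theta)+\delta(\phi)=2\delta(\sigma)$ in $\mathbb Z_m$. Since $\delta(a)+\delta(b)+\delta(c)=0$, this means $3\delta(\sigma)=0$ in $\mathbb Z_m$. As $\delta(\sigma)\in\{0,1,-1\}$ and $3\neq0$ in $\mathbb Z_m$, we get $\delta(\sigma)=0$, that is, $\sigma=c$. Now \eqref{eq:step} reads $f(k)-f(k-1)=\delta(\theta)=\pm1$ with the same sign for all $k$. Summing over $k\in\mathbb Z_n$ gives $\pm n=0$ in $\mathbb Z_m$, so $m\mid n$.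

\medskip\noindent\emph{Case 2: $\theta_k=\phi_k$ for all $k$.} We show that this is impossible. By \eqref{eq:types}, $\theta_k\ne\phi_{k+1}=\theta_{k+1}$ and $\sigma_k\ne\theta_k$; and \eqref{eq:types} with $k-1$ in place of $k$ gives $\sigma_{k-1}\ne\theta_k$. By \eqref{eq:step},
\[
2\delta(\theta_k)=\delta(\sigma_k)+\delta(\sigma_{k-1})\quad\text{in }\mathbb Z_m .
\]
If $\sigma_k=\sigma_{k-1}$, then $2(\delta(\theta_k)-\delta(\sigma_k))=0$ in $\mathbb Z_m$. But $\theta_k\ne\sigma_k$, so the integer $2(\delta(\theta_k)-\delta(\sigma_k))$ is one of $\pm2,\pm4$, which are nonzero modulo $m$ because $m\ge5$. (This is the step for which $m=4$ is not enough.) So $\theta_k,\sigma_k,\sigma_{k-1}$ are distinct. As in Case 1, $3\delta(\theta_k)=0$ in $\mathbb Z_m$, so $\theta_k=c$. This holds for all $k$, contradicting $\theta_k\ne\theta_{k+1}$.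

\medskip
So a failure of $E_n$ in $M_m$ forces $m\mid n$, and the first claim is proved.

\medskip\noindent\emph{Independence and the number of varieties.} For primes $p,q\ge5$ the first claim says that $M_p\models E_q$ if and only if $p\ne q$. Thus $M_p$ is a commutative semilinear DLM that satisfies all $E_q$ with $q\ge5$ prime, $q\ne p$, but not $E_p$; so the $E_p$ are mutually independent. For a set $S$ of primes $\ge5$, let $\mathcal W_S$ (respectively $\mathcal W^c_S$) be the variety of semilinear (respectively commutative semilinear) DLMs that satisfy all $E_p$ with $p\in S$. By Proposition~\ref{prop:valid}, $\mathcal V\subseteq\mathcal W_S$ and $\mathcal A\subseteq\mathcal W^c_S$. Since $M_p\in\mathcal W_S$ if and only if $p\notin S$, and likewise for $\mathcal W^c_S$, distinct sets $S$ give distinct varieties. So each of the two intervals contains at least $2^{\aleph_0}$ varieties. There are at most $2^{\aleph_0}$, because a variety is determined by its equations and there are only countably many equations in the language of DLMs.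
\end{proof}

\begin{thebibliography}{1}
\bibitem{LGM}
\emph{Lattice-ordered groups and monoids},
\texttt{https://www.mat.uc.pt/\string~tacl2021/slides/slidesNGalatos.pdf}.
\end{thebibliography}

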